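# Minimum spanning trees of linearly moving points: superquadratically many changes under $L_1$ and $L_\infty$

## Points moving on a line

Fix a dimension $d$. We are given $n$ points $p_1,\dots,p_n$ in $\mathbb R^d$, each moving along a straight line at constant velocity: $p_i(t)=x_i+tv_i$ with $x_i,v_i\in\mathbb R^d$ and $t\in\mathbb R$. At each time $t$ we put on the edge $ij$ of the complete graph the weight $d(i,j)=\|p_i(t)-p_j(t)\|$, where $\|\cdot\|$ is the $L_1$ norm $\sum_h|x_h|$ or the $L_\infty$ norm $\max_h|x_h|$. We look at the minimum spanning tree, written MST, and let $t$ run from $-\infty$ to $+\infty$. How often can the tree change?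

**Definition (general position, transition).** A configuration is in *general position* if for all but finitely many $t$ the minimum and the maximum spanning trees are unique. A *transition* is a change of the edge set of the tree. The maximum number of transitions of the minimum spanning tree over all configurations of $n$ points in general position is $c_1(n,\min)$ for $L_1$ and $c_\infty(n,\min)$ for $L_\infty$; for the maximum spanning tree one writes $c_1(n,\max)$ and $c_\infty(n,\max)$.

The count makes sense for the following reason. Let $F$ be the finite set of times at which the MST is not unique. The edge weights are continuous in $t$, so for each spanning tree the set of times at which it is minimum is closed. On an interval of $\mathbb R\setminus F$ these finitely many closed sets are disjoint and cover, so by connectedness only one is nonempty there, and the tree is constant. Transitions happen only at points of $F$. If the MSTs at two times $s<s'$ outside $F$ differ, there is a transition in $(s,s')$.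

Three textbook facts on spanning trees are used throughout.

**Lemma 1.** Let $H$ be a finite connected graph with real edge weights $w$.

(a) If $T$ is an MST of $H$ and $P$ is any path in $H$ from $x$ to $y$, then every edge of the tree path from $x$ to $y$ has weight at most the maximum weight on $P$.

(b) An edge that is strictly heavier than all other edges of some cycle lies in no MST.

(c) If all weights are distinct, the MST is unique, and an edge is outside it if and only if it is the heaviest edge of some cycle.

*Proof.* (a) Let $f$ be an edge on the tree path. Removing $f$ splits $T$ into two parts with $x$ and $y$ on different sides, and $P$ has an edge $f'$ crossing between them. Then $T-f+f'$ is a spanning tree, so $w(f')\ge w(f)$. (b) If $f=xy$ is strictly heaviest on the cycle $C$, apply (a) to the path $C-f$ to see that $f$ is in no MST. (c) Let $T$ be an MST and $f\notin T$. Then $T+f$ contains a cycle through $f$. If some edge of it were heavier than $f$, exchanging that edge for $f$ would give a lighter tree, so $f$ is heaviest on it. The converse is (b). So the complement of every MST is the same set of edges. $\square$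

On a line the question has a complete answer. There $L_1$ and $L_\infty$ coincide.

**Proposition 2.** For $d=1$ and $n\ge3$: $c_1(n,\min)=c_\infty(n,\min)=\binom n2$.

*Proof.*

**Step 1: identify the tree.** Let the points be distinct at time $t$. If $x<y<z$ are positions of three of the points, the edge $xz$ is the strictly longest edge of the triangle $xyz$, so by Lemma 1(b) it is in no MST. Hence an MST uses only the $n-1$ edges between neighbors, and it is the path through the points in sorted order.

**Step 2: upper bound.** First we show that no two trajectories are identical. Suppose $p_i\equiv p_j$, and let $T$ be the unique MST at some time. Interchanging the labels $i$ and $j$ takes $T$ to an MST, so it fixes $T$. As $n\ge3$ and $T$ is connected, some $x\notin\{i,j\}$ is adjacent to $i$ or $j$, hence to both. Then $ij\notin T$, and $T-xi+ij$ is another spanning tree whose weight is not larger, because $d(i,j)=0$. This contradicts uniqueness. So the MST would be non-unique at every time, against general position. Therefore two points meet at most once, and there are at most $\binom n2$ meeting times. Between them the points are distinct and their order is constant, so by Step 1 the tree is constant.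

**Step 3: lower bound.** Take $p_i(t)=4^i+2^it$ for $i=0,\dots,n-1$. The points $i\ne j$ meet at $t=-(2^i+2^j)$, and these numbers are distinct for distinct pairs by uniqueness of binary expansions. So there are $\binom n2$ meetings, each involving just two points $i,j$, which are neighbors in the order. The order $\dots x\,i\,j\,y\dots$ becomes $\dots x\,j\,i\,y\dots$. Since $n\ge3$, at least one of $x,y$ exists; the edge $xi$ is replaced by $xj$, or $jy$ by $iy$, so the edge set changes. The configuration is in general position: $d(i,j)=|2^i-2^j|\cdot|t+2^i+2^j|$, and the numbers $|2^i-2^j|$ are distinct for distinct pairs, so two distances agree at finitely many times only. At all other times the weights are distinct, and both trees are unique. $\square$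

For $n=3$ the points are $1+t$, $4+2t$, $16+4t$. The sorted path is $2\,1\,0$ for $t<-6$, then $1\,2\,0$, then $1\,0\,2$ after $t=-5$, then $0\,1\,2$ after $t=-3$. That is three transitions, although the last tree equals the first.

The proof has one engine. The sign of $p_i-p_j$ changes once per pair, so there are at most $\binom n2$ sign changes in all, and the signs determine the tree. What changes when $d\ge2$?

## A triangle in the plane, and the statements

In the plane we can again record signs of linear functionals of $p_i-p_j$: those of $u$, $z$, $u\pm z$, and of any other fixed finite list. Each pair and each functional contributes at most one sign change (an affine function of $t$ that is not identically zero has at most one zero), so there are again $O(n^2)$ changes. If the signs determined the MST, the bound $O(n^2)$ would follow as on the line. They do not.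

Take the $L_\infty$ metric, coordinates $(u,z)$, and the three points
$$a=(0,0),\qquad b=(2,\,4+t),\qquad c=(4,3),\qquad -\tfrac14<t<\tfrac14 .$$
Then $d(a,b)=4+t$, $d(a,c)=4$, $d(b,c)=\max(2,1+t)=2$. The MST is $\{bc,ab\}$ for $t<0$ and $\{bc,ac\}$ for $t>0$. The differences are $b-a=(2,4+t)$, $c-a=(4,3)$ and $c-b=(2,-1-t)$. Evaluate $u,\,z,\,u\pm z,\,3u\pm z,\,u\pm3z$ on them: the values closest to a sign change are $u+z=1-t$ and $u+3z=-1-3t$ on $c-b$, and neither vanishes for $|t|<\frac14$. No sign changes, and yet the tree does. The reason is that $d(a,b)$ is a vertical distance and $d(a,c)$ a horizontal one, and comparing two lengths is not a condition on one pair of points.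

There are $\Theta(n^4)$ comparisons between pairs, and the question is how many of them the tree can feel. For the linear metrics, the source of the problem records the bounds $c_1(n,\max)=\Theta(n^2)$ and $c_\infty(n,\max)=\Theta(n^2)$, while for the minimum spanning tree it has the lower bound $\Omega(n^2)$ and the upper bound $O(n^{5/2}\alpha(n))$, with $\alpha$ the inverse Ackermann function. The conjecture to be decided was that $c_1(n,\min)=\Theta(n^2)$ and $c_\infty(n,\min)=\Theta(n^2)$. Proposition 2 confirms it for $d=1$. For $d\ge2$ it is false.

**Theorem 3.** For every fixed $d\ge2$: $c_1(n,\min)/n^2\to\infty$ and $c_\infty(n,\min)/n^2\to\infty$.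

**Theorem 4.** For every fixed $d\ge2$: $c_1(n,\min)=\Omega(n^2\alpha(n))$ and $c_\infty(n,\min)=\Omega(n^2\alpha(n))$.

**Theorem 5.** For every fixed $d$: $c_1(n,\min)=O(n^{7/3})$ and $c_\infty(n,\min)=O(n^{7/3})$.

The exact order between $n^2\alpha(n)$ and $n^{7/3}$ for $d\ge2$ is not settled by these results. Here $\alpha(n)=\min\{k:A(k)\ge n\}$ with $A$ the diagonal Ackermann function. For Theorem 3 we need only that $\alpha$ is unbounded and nondecreasing. Three published results are used as black boxes.

**(WS)** Wiernik and Sharir, *Discrete Comput. Geom.* 3 (1988) 15–47. There are $c_0>0$ and $p_0$ such that for every $p\ge p_0$ there are $p$ non-vertical segments in the plane whose lower envelope has at least $c_0\,p\,\alpha(p)$ pieces. (Lower envelopes and pieces are defined below.)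

**(GV)** Grigor'ev and Vorobjov, *J. Symb. Comput.* 5 (1988) 37–64; see also Basu, Pollack and Roy, *Algorithms in Real Algebraic Geometry*, Ch. 13. There is a constant $c$ such that a nonempty set in $\mathbb R^k$ defined by $s$ polynomial inequalities of degree $\le D$ ($D\ge2$) with integer coefficients of bit length $\le\beta$ ($\beta\ge1$) contains a point of norm at most $2^{\beta(sD)^{ck}}$. Used only for Theorem 4.

**(Dey)** T. K. Dey, *Discrete Comput. Geom.* 19 (1998) 373–382. A graph with $V$ vertices and $E$ edges whose weights are affine in $t$ has $O(EV^{1/3})$ changes of its MST. Used only for Theorem 5.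

## Perturbation, and reduction to the $L_\infty$ plane

It is convenient to build special, degenerate configurations and to inspect them at chosen sample times only. The next lemma says that this is enough. The extra set $Z$ in it will be needed for Theorem 5.

**Lemma 6.** Consider any configuration of $n$ linearly moving points in $\mathbb R^d$ with the $L_1$ or $L_\infty$ metric, and times $t_1<\dots<t_R$. Let $J$ be the number of indices $r<R$ such that no MST at time $t_r$ is also an MST at time $t_{r+1}$. Let $Z$ be a finite union of zero sets of nonzero polynomials in the parameters $(x_i,v_i)_i\in\mathbb R^{2dn}$. Then there are arbitrarily close configurations in general position, with parameters outside $Z$, that have at least $J$ transitions.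

*Proof.*

**Step 1: minimum trees survive.** There are finitely many spanning trees, and their weights are continuous in the time and the parameters. At time $t_r$ every non-minimum tree exceeds the minimum weight by at least some positive gap. So for every small enough change of parameters and every $s_r$ close enough to $t_r$, each MST of the perturbed configuration at $s_r$ is an MST of the original one at $t_r$.

**Step 2: general position is dense.** Both norms are maxima of finitely many nonzero linear functionals $\ell$. Hence each distance is a maximum of finitely many affine functions $\ell(p_i-p_j)$ of $t$, a piecewise affine function with finitely many pieces. Suppose the distances of two different pairs agree on a time interval of positive length. On a subinterval each is given by one functional, so $\ell(p_i-p_j)=\ell'(p_k-p_l)$ as affine functions for some $\ell,\ell'$. Comparing constant terms gives $\ell(x_i-x_j)-\ell'(x_k-x_l)=0$. Since $\{i,j\}\ne\{k,l\}$, some index occurs in only one of the pairs; the coefficient of its $x$ is $\pm\ell$ or $\pm\ell'$, which is nonzero. So the parameters lie in one of finitely many proper subspaces. Off these subspaces any two distances agree at only finitely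 many times, so for all but finitely many $t$ all weights are distinct and both trees are unique. The subspaces together with $Z$ lie in the zero set of one nonzero polynomial, whose complement is dense.

**Step 3: count.** Choose a perturbed configuration outside the sets of Step 2, small enough for Step 1, and times $s_1<\dots<s_R$ with unique MSTs, close enough for Step 1. If $r$ is one of the $J$ indices, the MST at $s_r$ is an original MST at $t_r$, hence not an original MST at $t_{r+1}$, hence different from the MST at $s_{r+1}$. So there is a transition in $(s_r,s_{r+1})$. These intervals are disjoint. $\square$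

For the lower bounds it suffices to find configurations in $(\mathbb R^2,L_\infty)$. Indeed $\frac12\bigl(|u+z|+|u-z|\bigr)=\max(|u|,|z|)$, so the linear map $(u,z)\mapsto(\frac{u+z}2,\frac{u-z}2)$ is an isometry from $(\mathbb R^2,L_\infty)$ to $(\mathbb R^2,L_1)$ and preserves linear motion. Moreover the plane with either metric is a coordinate subspace of $\mathbb R^d$ with the same metric. The resulting configuration in $\mathbb R^d$ may be degenerate, and Lemma 6, applied in $\mathbb R^d$, repairs this.

## Lower envelopes of segments, packaged as gadgets

**Definition (lower envelope, piece).** The *lower envelope* $E$ of finitely many non-vertical closed segments (of positive length) is the function that assigns to an abscissa $x$ the least ordinate of a segment present over $x$; it is undefined where no segment is present. A *piece* is a maximal open interval on which $E$ is defined, continuous and affine.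

Two overlapping intervals of this kind have a union of the same kind, so pieces are pairwise disjoint. For full lines, $E$ is concave and its slope strictly decreases from piece to piece, so each line accounts for at most one piece and $p$ lines give at most $p$ pieces. For segments, a short segment under a long one already gives the long one two pieces, and (WS) says that this can be iterated to beat every linear bound. Other conventions for counting pieces change the number by $O(p)$ only, which affects just $c_0$ and $p_0$, since $\alpha(p)\to\infty$.

The construction needs the following data.

**Definition (gadget).** A *gadget* $(p,Q,M)$, with $M\ge1$ an integer, consists of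

* intervals $[\lambda_k,\rho_k]\subset(0,\frac14)$ with $\lambda_k<\rho_k$, for $k=1,\dots,p$;
* affine functions $\ell_k(\tau)=\gamma_k+\frac{i_k}4\tau$ with distinct integers $0\le i_k\le M$;
* samples $0<\tau_1<\dots<\tau_Q<\frac14$, none equal to any $\lambda_k$ or $\rho_k$, and indices $k_1,\dots,k_Q$ with $k_q\ne k_{q+1}$, such that $\tau_q\in(\lambda_{k_q},\rho_{k_q})$ and $\ell_{k_q}(\tau_q)<\ell_k(\tau_q)$ for every $k\ne k_q$ with $\tau_q\in[\lambda_k,\rho_k]$.

So at the sample $\tau_q$ the segment $k_q$ is present and strictly lowest, and the lowest segment changes from each sample to the next.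

*Example.* Let $p=2$, $M=1$, $\ell_1(\tau)=0$ on $[0.02,0.22]$ and $\ell_2(\tau)=-1+\frac14\tau$ on $[0.10,0.14]$; here $i_1=0$, $i_2=1$. The samples $0.05,\,0.12,\,0.20$ with indices $1,2,1$ make this a gadget with $Q=3$: at $0.05$ and $0.20$ only segment 1 is present, and $\ell_2(0.12)=-0.97<0$.

**Lemma 7.** For every $p\ge p_0$ there is a gadget $(p,Q,M)$ with $Q\ge c_0\,p\,\alpha(p)$ and some finite $M$.

*Proof.* Start with the $p$ segments from (WS).

**Step 1: remove overlaps on a common line.** If two collinear segments have intersecting abscissa intervals, replace them by their union. Repeat. The envelope does not change. Now two different segments lie on different lines or have disjoint closed abscissa intervals. Let $X$ be the finite set of all endpoint abscissae and all abscissae of intersections of segments on different lines. Between consecutive points of $X$ the same segments are present, with pairwise distinct values in a constant order. So there $E$ is undefined or is given by one segment, and no two present segments have equal values off $X$.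

**Step 2: each piece belongs to one segment.** On a piece $I$, $E$ coincides with a line $L$. Off $X$, $E$ is attained on $I$ by segments lying on $L$, because a segment on another line agrees with $L$ at one point at most. So the closed abscissa intervals of the segments on $L$ cover $I$ up to finitely many points; their union is closed, so it contains $I$. They are pairwise disjoint and $I$ is connected, so exactly one of them contains $I$. Let $s$ be its segment; then $E=s$ on $I$.

**Step 3: consecutive pieces belong to different segments.** Suppose the consecutive pieces $(x_1,x_2)$ and $(x_3,x_4)$, $x_2\le x_3$, both belong to $s$. If $x_2<x_3$, then $s$, and hence $E$, is defined on $(x_2,x_3)$. By Step 1, $E$ is affine on some open subinterval of it, which lies in a piece; that piece is disjoint from the two given ones, so it lies between them, a contradiction. So $x_2=x_3=x$. If $E(x)<s(x)$, some segment $s'$ has $s'(x)<s(x)$. Being non-vertical of positive length, $s'$ is defined on at least one side of $x$ and by continuity is below $s$ there near $x$. This contradicts $E=s$ on both sides. So $E(x)=s(x)$, and $E$ is continuous and affine on $(x_1,x_4)$, contradicting maximality.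

**Step 4: sample.** Choose one point off $X$ in each piece. By Steps 1–3, at a sample the segment of its piece is strictly below all other segments present, and consecutive samples belong to different segments. There are $Q\ge c_0\,p\,\alpha(p)$ samples. If Step 1 left fewer than $p$ segments, add short segments over pairwise disjoint intervals to the right of everything, and do not sample them. An increasing affine change of abscissa moves everything into $(0,\frac14)$.

**Step 5: make the slopes distinct integers over $4$.** For each $q$ and each $k\ne k_q$ one of the following holds: $\tau_q<\lambda_k$; or $\tau_q>\rho_k$; or $\lambda_k<\tau_q<\rho_k$ and the ordinate of $k_q$ is strictly below that of $k$. These finitely many strict inequalities survive a small change of the slopes with intercepts fixed, so we may take the slopes to be distinct rationals. Multiplying all ordinates by a positive integer makes the slopes integers, hence of the form $i/4$ with integer $i$; adding a common linear function makes all the $i$ nonnegative. Both operations preserve the comparisons. Take $M=\max(1,\max_k i_k)$. $\square$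

## Modules as bridges, and how to cancel the drift

How can a spanning tree read a lower envelope? Take two large clusters, $\mathcal T$ above and $\mathcal B$ below, too far apart to be joined directly, and $p$ small *modules*. The tree must connect $\mathcal T$ to $\mathcal B$, and does so through the module for which the longer of its two connecting edges is shortest. The $L_\infty$ distance is a maximum of a vertical and a horizontal part. Let a module be a pair $\{a,b\}$, with $a$ near a point $T$ of $\mathcal T$ and $b$ near a point $B$ of $\mathcal B$. Let the vertical differences $T-a$ and $b-B$ both be $1+\varepsilon\ell_k(\tau)$ with $\varepsilon$ tiny, and let the horizontal distances be $1+\tau-\rho_k$ for $(a,T)$ and $1+\lambda_k-\tau$ for $(b,B)$. Then the longer connecting edge has length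
$$1+\max\bigl(\varepsilon\ell_k(\tau),\ \tau-\rho_k,\ \lambda_k-\tau\bigr),$$
which is $1+\varepsilon\ell_k(\tau)$ well inside $[\lambda_k,\rho_k]$ and clearly larger than $1$ well outside. The cheapest bridge is the lowest segment. Both $a$ and $b$ are used because the two ends $\lambda_k<\rho_k$ must enter with different horizontal offsets.

One reading costs $O(p)$ points and gives about $p\,\alpha(p)$ changes, so by itself this gives only about $n\,\alpha(n)$. To get above $n^2$ we read the same envelope many times. Let the whole group of $p$ modules move to the right with velocity $1$ past about $n$ static sites, one new reading (*epoch*) every $8$ time units, and let about $n/p$ groups come past one after another. If every group reads the whole envelope in every epoch, the number of changes is about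
$$\frac np\cdot n\cdot p\,\alpha(p)=n^2\alpha(p).$$

The first thing to try is to put all sites at the same height. It fails at a definite point. Let time be counted so that epoch $e$ is the time interval $8e+\tau$ with $0<\tau<\frac14$. The height of a module is an affine function of time, so if its vertical gap is $1+\varepsilon\ell_k(\tau)$ in epoch $0$, it is
$$1+\varepsilon\,\ell_k(8e+\tau)=1+\varepsilon\bigl(\ell_k(\tau)+2e\,i_k\bigr)$$
in epoch $e$. The segments have drifted apart by $2e\,i_k$. As soon as $2e$ exceeds all $|\ell_k(\tau)-\ell_{k'}(\tau)|$ on $(0,\frac14)$, the present module with smallest $i_k$ wins at every $\tau$, and the envelope is lost. In the example above, segment 2 lies above segment 1 in every epoch $e\ge1$, because $-1+\frac14\tau+2e>0$, and nothing changes any more.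

We may correct the heights of the sites by a function of the site number $m$, and the height of module $k$ by a constant depending on $k$. If all modules use the same site in epoch $e$, the first correction is the same for all of them and does not help. So displace module $k$ by $8i_k$ to the right. Then in epoch $e$ it meets site $m=e+i_k$, and we want a function of $e+i_k$ that equals $2e\,i_k$ plus a term depending on $e$ only plus a term depending on $k$ only. The square does it:
$$(e+i_k)^2=e^2+2e\,i_k+i_k^2 .$$
The term $e^2$ is common to all modules and does not affect the comparison, and $i_k^2$ is a constant of the module. This is why the slopes of a gadget are $\frac14$ times integers, and distinctness of the integers keeps the modules of a group apart.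

## The configuration and its distances

Fix a gadget $(p,Q,M)$, integers $N\ge2M$ and $G\ge1$, and a small $\varepsilon>0$, chosen last. We work in $(\mathbb R^2,L_\infty)$ with coordinates $(u,z)$.

**Static points.** For $m=1,\dots,N$ let
$$T_m=\bigl(8m-1,\ \tfrac54-\varepsilon m^2\bigr),\qquad B_m=\bigl(8m+1,\ -\tfrac54+\varepsilon m^2\bigr).$$
The *top chain* consists of $(u,2)$ for $u=7,\,7.5,\,8,\dots,8N-1$, and the *bottom chain* of $(u,-2)$ for $u=9,\,9.5,\dots,8N+1$. Let $\mathcal T$ be the set of all $T_m$ and the top chain, and $\mathcal B$ the set of all $B_m$ and the bottom chain. Each chain has $16N-15$ points, so $|\mathcal T|+|\mathcal B|=2(17N-15)\le34N$.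

**Moving points.** For $g=1,\dots,G$ put $T^{(g)}=100Ng$. Group $g$ has the modules $A_{g,k}=\{a_{g,k},b_{g,k}\}$, $k=1,\dots,p$, where
$$a_{g,k}(t)=\bigl(t-T^{(g)}+8i_k-\rho_k,\ \tfrac14+\varepsilon\zeta_{g,k}(t)\bigr),\qquad b_{g,k}(t)=\bigl(t-T^{(g)}+8i_k-\lambda_k,\ -\tfrac14-\varepsilon\zeta_{g,k}(t)\bigr),$$
$$\zeta_{g,k}(t)=-\tfrac{i_k}4\bigl(t-T^{(g)}\bigr)-i_k^2-\gamma_k .$$
All coordinates are affine in $t$.

**Padding.** Finitely many static points $(0,100+10j)$, $j\ge0$, may be added.

**Sample times.** For $1\le g\le G$, $1\le e\le N-M$, $1\le q\le Q$ let $t_{g,e,q}=T^{(g)}+8e+\tau_q$.

**Choice of $\varepsilon$.** Let $\delta>0$ be the minimum distance from a $\tau_q$ to a $\lambda_k$ or $\rho_k$, and $\eta=\min(\frac1{40},\frac\delta8)$. Choose $\varepsilon$ so small that $\varepsilon m^2\le\eta$ for all $m\le N$ and $|\varepsilon\zeta_{g,k}(t)|\le\eta$ for all $g,k$ and all of the finitely many sample times $t$.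

The *components* are $\mathcal T$, $\mathcal B$, each module, and each single padding point.

**Lemma 8.** At time $t=t_{g,e,q}$, write $\tau=\tau_q$.

(a) For each module of group $g$,
$$d(A_{g,k},\mathcal T)=1+\max(\varepsilon L_k,\ \tau-\rho_k),\qquad d(A_{g,k},\mathcal B)=1+\max(\varepsilon L_k,\ \lambda_k-\tau),\tag{1}$$
where $L_k=\ell_k(\tau)-e^2$ and $|\varepsilon L_k|\le\min(\frac1{20},\frac\delta4)$.

(b) Each component is connected by edges of length at most $\frac45$.

(c) Edges between different components are longer than $\frac9{10}$. They are longer than $2$ unless they join a module of group $g$ to $\mathcal T$ or to $\mathcal B$.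

*Proof.*

**Step 1: the distances that matter.** Put $m=e+i_k$, so $1\le m\le N$. The vertical difference of $T_m$ and $a_{g,k}$, and also that of $b_{g,k}$ and $B_m$, is $1-\varepsilon\bigl(m^2+\zeta_{g,k}(t)\bigr)$. Since $t-T^{(g)}=8e+\tau$,
$$-(m^2+\zeta_{g,k}(t))=-(e+i_k)^2+\tfrac{i_k}4(8e+\tau)+i_k^2+\gamma_k=-e^2+\gamma_k+\tfrac{i_k}4\tau=L_k .$$
So the vertical difference is $1+\varepsilon L_k$. By the choice of $\varepsilon$, $|\varepsilon L_k|\le2\eta\le\min(\frac1{20},\frac\delta4)$. The abscissa of $a_{g,k}$ is $8m+\tau-\rho_k$, that of $T_m$ is $8m-1$, so the horizontal distance is $1+\tau-\rho_k$, which is positive. In the same way $b_{g,k}$ and $B_m$ have horizontal distance $1+\lambda_k-\tau>0$. Hence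
$$d(a_{g,k},T_m)=1+\max(\varepsilon L_k,\tau-\rho_k),\qquad d(b_{g,k},B_m)=1+\max(\varepsilon L_k,\lambda_k-\tau),$$
and both lie in $[0.95,1.25)$.

**Step 2: no other distance from a module of group $g$ to $\mathcal T$ or $\mathcal B$ is smaller.** From $a_{g,k}$ to $T_{m'}$ with $m'\ne m$, the horizontal distance is at least $8-\frac54$, because $|1+\tau-\rho_k|<\frac54$. From $a_{g,k}$ to the top chain the vertical distance is at least $\frac74-\eta$. From $b_{g,k}$ to any $T_{m'}$ it is at least $\frac32-2\eta\ge1.45$, and to the top chain at least $\frac94-\eta$. All of these exceed $1.4$. By the symmetric computation, from $b_{g,k}$ to $B_{m'}$, $m'\ne m$, the distance is at least $8-\frac54$ since $|\tau-\lambda_k-1|<\frac54$; from $b_{g,k}$ to the bottom chain at least $\frac74-\eta$; from $a_{g,k}$ to any $B_{m'}$ at least $1.45$, and to the bottom chain at least $\frac94-\eta$. This proves (a), and that module–$\mathcal T$ and module–$\mathcal B$ edges of group $g$ have length at least $0.95$.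

**Step 3: inside components.** Chain steps have length $\frac12$. The point $T_m$ is at distance at most $\frac34+\eta$ from the chain point $(8m-1,2)$, and $B_m$ at distance at most $\frac34+\eta$ from $(8m+1,-2)$. Within any module, $d(a,b)\le\frac12+2\eta$, since the horizontal distance is $\rho_k-\lambda_k<\frac14$. All of these are at most $\frac45$, which proves (b).

**Step 4: the remaining pairs.** Points of $\mathcal T$ and $\mathcal B$ differ vertically by at least $\frac52-2\eta>2$. Two modules of the same group differ horizontally by at least $8-\frac14>7$, as the $i_k$ are distinct integers. Modules of different groups differ horizontally by at least $100N-8M-\frac14>2$. Next take a module of a group $g'\ne g$ against static points, whose abscissae for $\mathcal T\cup\mathcal B$ lie in $[7,8N+1]$; note $8\le t-T^{(g)}\le8N$. If $g'<g$, the module has abscissae at least $100N+8-\frac14$; if $g'>g$, they are at most $-100N+8N+8M<0$. The distance is greater than $2$ in both cases. Finally, padding points have pairwise distance at least $10$, and height at least $100$, whereas all other points have height at most $2$; so padding points are at distance greater than $9$ from everything. With Step 2 this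 proves (c). $\square$

In the example gadget, module 1 has $\zeta=0$ and meets site $e$, so $L_1=-e^2$. Module 2 has $\zeta=-\frac14(8e+\tau)-1+1=-2e-\frac14\tau$ and meets site $e+1$, so $L_2=-(e+1)^2+2e+\frac14\tau=-e^2-1+\frac14\tau$. The difference $L_2-L_1=\ell_2-\ell_1$ is the same in every epoch.

## The tree reads the envelope in every epoch

**Lemma 9.** Every MST at time $t_{g,e,q}$ contains an edge between $A_{g,k_q}$ and $\mathcal T$ and an edge between $A_{g,k_q}$ and $\mathcal B$. No other module is joined by tree edges to both $\mathcal T$ and $\mathcal B$.

*Proof.* For a module $A$ let $h_A=\max\bigl(d(A,\mathcal T),d(A,\mathcal B)\bigr)$, and write $A^*=A_{g,k_q}$.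

**Step 1: $A^*$ is the unique minimizer of $h$, and $h_{A^*}\le1.05$.** By (1), $h_{A_{g,k}}=1+\max(\varepsilon L_k,\tau_q-\rho_k,\lambda_k-\tau_q)$. If $\tau_q\in[\lambda_k,\rho_k]$, the last two terms are at most $-\delta$, while $\varepsilon L_k\ge-\frac\delta4$; so $h_{A_{g,k}}=1+\varepsilon L_k$. Among these $k$, the index $k_q$ is the strict minimizer, because $L_k=\ell_k(\tau_q)-e^2$ and by the gadget property. In particular $h_{A^*}=1+\varepsilon L_{k_q}\le1+\min(\frac1{20},\frac\delta4)$. For the other $k$, one of $\tau_q-\rho_k$, $\lambda_k-\tau_q$ is at least $\delta$, so $h_{A_{g,k}}\ge1+\delta>h_{A^*}$. Modules of other groups have $h>2$ by Lemma 8(c).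

**Step 2: an MST is connected inside each component.** If $x,y$ are in the same component and at distance at most $\frac45$, then by Lemma 1(a) the tree path between them uses edges of length at most $\frac45$ only. By Lemma 8(c) it stays in the component. By Lemma 8(b) such pairs connect the component.

**Step 3: the tree path from $\mathcal T$ to $\mathcal B$.** Let $x\in\mathcal T$, $y\in\mathcal B$. There is a path from $x$ to $y$ through $A^*$ with all edges of length at most $h_{A^*}$: inside components edges of length at most $\frac45$ suffice, and the two connecting edges are those realizing $d(A^*,\mathcal T)$ and $d(A^*,\mathcal B)$. By Lemma 1(a), the tree path from $x$ to $y$ has all edges of length at most $h_{A^*}\le1.05$. By Lemma 8(c), each of its edges is inside a component or joins a module of group $g$ to $\mathcal T$ or $\mathcal B$. Let $y'$ be the first vertex of the path in $\mathcal B$, and $x'$ the last vertex in $\mathcal T$ before $y'$. Between $x'$ and $y'$ the path runs through vertices of modules; there is at least one, since $d(\mathcal T,\mathcal B)>2$, and all are in one module $A$, since edges between modules are longer than $2$. So the tree has an edge from $\mathcal T$ to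 $A$ and one from $A$ to $\mathcal B$, both of length at most $h_{A^*}$. Hence $h_A\le h_{A^*}$, and $A=A^*$ by Step 1. In particular, the tree path from any $x\in\mathcal T$ to any $y\in\mathcal B$ passes through $A^*$.

**Step 4: no second bridge.** If a module $A'\ne A^*$ were joined by tree edges to both $\mathcal T$ and $\mathcal B$, then by Step 2 the tree would contain a path from $\mathcal T$ to $\mathcal B$ inside $\mathcal T\cup A'\cup\mathcal B$. Paths in a tree are unique, so this contradicts Step 3. $\square$

**Counting.** Since $k_q\ne k_{q+1}$, Lemma 9 shows that no MST at $t_{g,e,q}$ is an MST at $t_{g,e,q+1}$. The time intervals $[t_{g,e,1},t_{g,e,Q}]$ are pairwise disjoint for different $(g,e)$: within a group they lie in $T^{(g)}+8e+(0,\frac14)$, and $8e<8N$ while the $T^{(g)}$ are $100N$ apart. So in the ordered list of all sample times there are at least $G(N-M)(Q-1)$ consecutive pairs that count in Lemma 6. The configuration uses at most $34N+2pG$ points plus padding.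

Given $n$, take $N=\lfloor n/68\rfloor$ and $G=\lfloor n/(4p)\rfloor$, so that $34N+2pG\le n$, and pad to exactly $n$ points. If $n\ge68$, $n\ge4p$ and $N\ge2M$, then $N\ge n/136$, so $N-M\ge N/2\ge n/272$, and $G\ge n/(8p)$. By the reduction to the $L_\infty$ plane and Lemma 6 in $\mathbb R^d$, for every $d\ge2$,
$$c_\infty(n,\min),\ c_1(n,\min)\ \ge\ \frac{n^2}{2176}\cdot\frac{Q-1}p .\tag{2}$$

**Proof of Theorem 3.** Fix $p\ge p_0$ and a gadget from Lemma 7. Its $M$ is a constant, so (2) applies for all large $n$ and gives, for $c=c_1$ and $c=c_\infty$,
$$\liminf_{n\to\infty}\frac{c(n,\min)}{n^2}\ \ge\ \frac1{2176}\Bigl(c_0\,\alpha(p)-\frac1p\Bigr).$$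
Here $p$ is arbitrary and $\alpha(p)\to\infty$, so $c(n,\min)/n^2\to\infty$. In particular neither quantity is $O(n^2)$, and the conjecture is false for every $d\ge2$. $\blacksquare$

## Bounding the slopes, and the bound $\Omega(n^2\alpha(n))$

To let $p$ grow with $n$ in (2), we must keep $2M\le N\approx n/68$. So we need some bound on the integers $i_k$ in terms of $p$. Since $\alpha$ grows so slowly, even a doubly exponential bound will do.

**Lemma 10.** For all large $p$ there is a gadget $(p,Q,M)$ with $Q\ge\min(c_0\,p\,\alpha(p),\,p^2)$ and $M\le2^{2^{p^4}}$.

*Proof.*

**Step 1: write the combinatorics of a gadget as polynomial inequalities.** Start from a gadget of Lemma 7. If $Q>p^2$, keep only the first $p^2$ samples, so $Q\le p^2$. Regard slopes $\mu_k$, intercepts $\nu_k$, endpoints $\lambda_k,\rho_k$ and samples $\tau_q$ as at most $4p+p^2$ real unknowns. For each $q$ and $k\ne k_q$ record which of these holds for the given gadget: $\tau_q<\lambda_k$; or $\tau_q>\rho_k$; or $\lambda_k<\tau_q<\rho_k$ together with $\mu_{k_q}\tau_q+\nu_{k_q}<\mu_k\tau_q+\nu_k$. Add the inequalities $0<\lambda_k<\rho_k<\frac14$, $\;0<\tau_1<\dots<\tau_Q<\frac14$, $\;\lambda_{k_q}<\tau_q<\rho_{k_q}$, and the strict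 order of the slopes. This is a feasible system of $O(p^3)$ strict inequalities $g_j>0$, where the $g_j$ have degree at most $2$ and integer coefficients of absolute value at most $4$. Every solution has all properties of a gadget, except that the slopes are arbitrary distinct reals.

**Step 2: a solution of bounded size with a quantitative margin.** Add one unknown $\sigma$ and consider the system $\sigma\ge1$, $\sigma g_j\ge1$. It is feasible: take a solution of $g_j>0$ and $\sigma$ large. It has $O(p^3)$ inequalities of degree at most $3$ with coefficients of bounded bit length in $O(p^2)$ unknowns. By (GV) it has a solution of norm at most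
$$2^{O(1)\cdot(O(p^3))^{O(p^2)}}=2^{2^{O(p^2\log p)}}\ \le\ R:=2^{2^{p^3}}$$
for large $p$. In this solution all unknowns are at most $R$ in absolute value, and $g_j\ge1/\sigma\ge1/R$.

**Step 3: round the slopes.** As $|\tau_q|\le\frac14$, changing all $\mu_k$ by at most $h$ changes each $g_j$ by at most $2h$. Put $W=2R$ and replace each $\mu_k$ by a nearest rational $a_k/W$ with $a_k\in\mathbb Z$. Then $h\le\frac1{2W}$, and $g_j\ge\frac1R-\frac1W=\frac1{2R}>0$ still. Also $|a_k|\le(R+1)W$.

**Step 4: normalize.** Multiply all ordinates by $W/4$ and add the common function $\frac14(\max_j|a_j|)\tau$. The slopes become $i_k/4$ with $i_k=a_k+\max_j|a_j|$, and these are distinct integers with $0\le i_k\le2(R+1)W=4R(R+1)\le8R^2$. So we have a gadget with $M=8R^2=2^{3+2\cdot2^{p^3}}\le2^{2^{p^4}}$ for large $p$. $\square$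

The growth of the Ackermann function enters through
$$A(k+1)\ \ge\ 2^{2^{2^{A(k)}}}\qquad\text{for all large }k.\tag{3}$$
For definiteness take $A(k)=\mathrm a(k,k)$ with $\mathrm a(0,y)=y+1$, $\mathrm a(x+1,0)=\mathrm a(x,1)$, $\mathrm a(x+1,y+1)=\mathrm a(x,\mathrm a(x+1,y))$. We use the textbook facts that $\mathrm a$ is strictly increasing in each argument, that $\mathrm a(x+1,y)\ge\mathrm a(x,y+1)$, and that $\mathrm a(4,y)+3$ is a tower of $y+3$ twos. For $k\ge4$,
$$A(k+1)=\mathrm a\bigl(k,\mathrm a(k+1,k)\bigr)\ge\mathrm a\bigl(k,A(k)\bigr)\ge\mathrm a\bigl(4,A(k)\bigr).$$
With $y=A(k)$, a tower of $y$ twos is at least $y+1$, so a tower of $y+3$ twos is at least $2^{2^{2^{y+1}}}\ge2^{2^{2^y}}+3$. This gives (3).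

**Proof of Theorem 4.** For large $p$ we have $\alpha(p)\le p$, so the gadget of Lemma 10 has $Q\ge c_1'\,p\,\alpha(p)$ with $c_1'=\min(c_0,1)$.

**Step 1: choose $p$.** Let $p=\bigl\lfloor(\frac12\log_2\log_2n)^{1/4}\bigr\rfloor$, which tends to infinity with $n$. Then $2^{p^4}\le\sqrt{\log_2n}$, so $M\le2^{\sqrt{\log_2n}}\le\frac12\lfloor n/68\rfloor$ for large $n$; also $n\ge4p$. So (2) applies and gives
$$c(n,\min)\ \ge\ \frac{n^2}{2176}\Bigl(c_1'\,\alpha(p)-\frac1p\Bigr)=\Omega\bigl(n^2\alpha(p)\bigr)\qquad\text{for }c=c_1,c_\infty .$$

**Step 2: compare $\alpha(p)$ with $\alpha(n)$.** By the choice of $p$, $\log_2\log_2n\le2(p+1)^4\le2^p$ for large $n$, so $n\le2^{2^{2^p}}$. Since $A(\alpha(p))\ge p$, (3) yields $A(\alpha(p)+1)\ge2^{2^{2^p}}\ge n$. That is, $\alpha(n)\le\alpha(p)+1$. Hence $c_1(n,\min)$ and $c_\infty(n,\min)$ are $\Omega(n^2\alpha(n))$. $\blacksquare$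

## Narrow cones and a sparse graph that contains the tree

We turn to the upper bound. Write the norm as $\|x\|=\max_{\ell\in\Phi}\ell(x)$, where $\Phi=\{\pm x_1,\dots,\pm x_d\}$ for $L_\infty$ and $\Phi=\{\sum_h\pm x_h\}$ (all sign choices) for $L_1$. Constants in $O(\cdot)$ depend on $d$ only, and $|\Phi|=O(1)$.

A direct attempt is to apply (Dey) to the complete graph. Its weights are not affine but maxima of $|\Phi|$ affine functions. One can replace each edge by a path of $|\Phi|$ edges carrying these affine functions; we shall see that this keeps track of the MST. But in the complete graph this creates $\Theta(n^2)$ new vertices, and (Dey) then gives $O\bigl(n^2\cdot(n^2)^{1/3}\bigr)=O(n^{8/3})$, which is worse than $n^{5/2}\alpha(n)$. The subdivision is harmless only if the graph has $O(n)$ edges. So we first find a sparse graph containing the MST and control how it changes. This is where the $O(n^2)$ sign changes come back: in the plane they do not determine the tree, but they determine a sparse graph around it.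

**Cones.** Subdivide the facets of the unit ball into finitely many polytopes of $\|\cdot\|$-diameter less than $1$, and let $\mathcal K$ be the finite set of closed cones over them. They cover $\mathbb R^d$. Since each $K\in\mathcal K$ lies over a single facet, there is $\ell_K\in\Phi$ with $\|x\|=\ell_K(x)$ on $K$. For $L_\infty$ in the plane, one may cut each side of the square into thirds, of diameter $\frac23$; the cones are bounded by the lines $u\pm z=0$, $3u\pm z=0$, $u\pm3z=0$. Without cutting, the next lemma would fail: $x=(1,1)$ and $y=(1,-1)$ lie over the same side, but $\|y-x\|=2$.

**Lemma 11.** If $x,y\in K\setminus\{0\}$ for some $K\in\mathcal K$ and $\|x\|\le\|y\|$, then $\|y-x\|<\|y\|$.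

*Proof.* We have $y-x=\|x\|\bigl(\frac y{\|y\|}-\frac x{\|x\|}\bigr)+(\|y\|-\|x\|)\frac y{\|y\|}$. The points $\frac y{\|y\|}$ and $\frac x{\|x\|}$ lie in the same polytope, at distance less than $1$. Since $\|x\|>0$, the norm of the right side is less than $\|x\|+\|y\|-\|x\|=\|y\|$. $\square$

**Genericity and events.** Let $\Psi$ contain one representative, up to proportionality, of each functional in $\Phi$ and each functional defining a facet of a cone in $\mathcal K$; $|\Psi|=O(1)$. Consider a configuration in general position with the maximum number of transitions. (There are finitely many spanning trees, and by piecewise affinity the number of transitions is bounded in terms of $n$ and $d$, so the maximum exists.) Choose a time with unique MST between any two consecutive transitions, before the first and after the last, and apply Lemma 6. It follows that we may assume that the parameters avoid any prescribed finite union of zero sets of nonzero polynomials. We assume: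

* (G1) Every $\psi(p_j-p_l)$, with $\psi\in\Psi$ and $j\ne l$, is non-constant in $t$, and the zero times belonging to different $(\psi,\{j,l\})$ are distinct.
* (G2) The affine functions $\ell(p_i-p_j)$ and $\ell'(p_k-p_l)$, with $\ell,\ell'\in\Phi$, are distinct for $\{i,j\}\ne\{k,l\}$, and also for the same ordered pair when $\ell\ne\ell'$.

Each condition fails only on a set of the allowed kind. Write $x_{jl}=x_j-x_l$ and $v_{jl}=v_j-v_l$. Then $\psi(p_j-p_l)=\psi(x_{jl})+t\,\psi(v_{jl})$, and constancy means $\psi(v_{jl})=0$. The zero times of $(\psi,\{j,l\})$ and $(\psi',\{j',l'\})$ can agree only if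
$$\psi(x_{jl})\,\psi'(v_{j'l'})-\psi'(x_{j'l'})\,\psi(v_{jl})=0 .$$
For the same pair and $\psi\ne\psi'$ the left side is a nonzero polynomial because $\psi,\psi'$ are not proportional. For different pairs let $j\notin\{j',l'\}$, say; choose $x_{j'l'}=0$ and $\psi'(v_{j'l'})=1$, and then $x_j$ with $\psi(x_{jl})=1$; the left side is $1$, so the polynomial is nonzero. The first part of (G2) was treated in Step 2 of Lemma 6. For the second part, equality forces $(\ell-\ell')(x_{ij})=0$, a proper linear condition.

Call the zero times of the functions $\psi(p_j-p_l)$ *events*. There are $O(n^2)$ of them, and each belongs to one $\psi$ and one pair $\{j,l\}$. At non-event times all points are distinct.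

**Definition (candidate graph).** At a non-event time, for $K\in\mathcal K$, let $\mathrm{out}_K(i)$ be the $j$ that minimizes $\ell_K(p_j)$ among $\{j\ne i:p_j-p_i\in K\}$, and let $\mathrm{in}_K(j)$ be the $i$ that maximizes $\ell_K(p_i)$ among $\{i\ne j:p_j-p_i\in K\}$ (undefined if the set is empty). Let $\Gamma_K$ consist of the pairs $(i,j)$ with $\mathrm{out}_K(i)=j$ and $\mathrm{in}_K(j)=i$, and let $\Gamma=\bigcup_{K}\Gamma_K$, viewed as an undirected graph.

There are no ties, since $\ell_K(p_j)=\ell_K(p_l)$ would be an event. In $\Gamma_K$ all in- and out-degrees are at most $1$, so $|\Gamma|\le|\mathcal K|\,n=O(n)$.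

**Lemma 12.** At every non-event time, each MST is contained in $\Gamma$.

*Proof.* Let $ij$ be an MST edge and $K$ a cone with $p_j-p_i\in K$. If $\mathrm{out}_K(i)=j'\ne j$, then $\ell_K(p_{j'})<\ell_K(p_j)$ and $p_{j'}-p_i\in K$, so $d(i,j')=\ell_K(p_{j'}-p_i)<\ell_K(p_j-p_i)=d(i,j)$. Lemma 11 with $x=p_{j'}-p_i$ and $y=p_j-p_i$ gives $d(j,j')<d(i,j)$. So $ij$ is the strictly longest edge of the triangle $i,j,j'$, contradicting Lemma 1(b). If $\mathrm{in}_K(j)=i'\ne i$, then in the same way $d(i',j)=\ell_K(p_j-p_{i'})<d(i,j)$, and Lemma 11 with $x=p_j-p_{i'}$, $y=p_j-p_i$ gives $d(i,i')<d(i,j)$, again a contradiction. Hence $(i,j)\in\Gamma_K$. $\square$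

**Lemma 13.** $\Gamma$ is constant between events, and at each event it changes by $O(1)$ edges.

*Proof.* Whether $p_j-p_i\in K$ is determined by the signs of the facet functionals of $K$ on $p_j-p_i$, and the order of $\ell_K(p_j),\ell_K(p_l)$ by the sign of $\ell_K(p_j-p_l)$. So nothing changes between events.

At an event of the pair $\{j,l\}$ the only things that can change are the cone memberships of $p_j-p_l$ and $p_l-p_j$, and the relative order of $\ell_K(p_j)$ and $\ell_K(p_l)$. Let $i\notin\{j,l\}$. The candidate set for $\mathrm{out}_K(i)$ is unchanged. If the minimizer changes from $m$ to $m'$, the relative order of $m$ and $m'$ has been reversed, so $\{m,m'\}=\{j,l\}$. The same holds for $\mathrm{in}_K(i)$. Now let $(a,b)$ enter or leave $\Gamma_K$ and suppose $a,b\notin\{j,l\}$. The value $\mathrm{out}_K(a)$ can only switch between $j$ and $l$, so the truth of $\mathrm{out}_K(a)=b$ is unchanged; likewise that of $\mathrm{in}_K(b)=a$. This is a contradiction. So every edge that enters or leaves $\Gamma_K$ is incident to $j$ or $l$. By the degree bound each of $j,l$ has at most two edges of $\Gamma_K$ before the event and at most two after it, so at most eight edges change per cone. $\square$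

## Batches of events, and the bound $O(n^{7/3})$

**Proof of Theorem 5.**

**Step 1: a fixed graph with $O(n)$ edges for each batch.** Cut the time axis into $O(n)$ intervals, called batches, with at most $n$ events each; this is possible as there are $O(n^2)$ events. For one batch let $U$ be the union of all $\Gamma(t)$ over its non-event times. By Lemma 13, $U$ has at most $O(n)+n\cdot O(1)=O(n)$ edges. For all but finitely many $t$ in the batch the MST of the whole point set is unique and, by Lemma 12, contained in $U$. So $U$ is connected, and this tree is the unique MST of $U$ with the weights $w_{ij}(t)=\max_{\ell\in\Phi}\ell(p_i-p_j)$: any spanning tree of $U$ of the same or smaller weight would be an MST of the complete graph as well.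

**Step 2: make the weights affine.** Fix an orientation of each edge of $U$. Replace each edge $e=ij$ by a path $P_e$ of $|\Phi|$ edges, with the affine weights $\ell(p_i-p_j)$, $\ell\in\Phi$. The resulting graph $U'$ has $O(n)$ vertices and $O(n)$ edges. By (G2) its weights are distinct for all but finitely many $t$. At such a time the weights $w_e$ are distinct too, since $w_e$ is the largest weight on $P_e$.

**Step 3: the MST of $U'$ determines that of $U$.** The inner vertices of the paths $P_e$ have degree $2$, so the cycles of $U'$ arise from the cycles of $U$ by replacing each edge $e$ by $P_e$. Hence an edge $f\in P_e$ is the heaviest edge of some cycle of $U'$ if and only if $f$ is the heaviest edge of $P_e$ and $e$ is the heaviest edge of some cycle of $U$. By Lemma 1(c), applied in both graphs, $f$ is outside $\mathrm{MST}(U')$ if and only if $f$ is the heaviest edge of $P_e$ and $e\notin\mathrm{MST}(U)$. So $e\in\mathrm{MST}(U)$ if and only if $P_e\subseteq\mathrm{MST}(U')$.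

**Step 4: count.** By (Dey), $\mathrm{MST}(U')$ changes $O(n\cdot n^{1/3})$ times. By Step 3, so does $\mathrm{MST}(U)$ at most, and by Step 1 the MST of the points has $O(n^{4/3})$ transitions inside one batch. Summing over the $O(n)$ batches, and adding at most one transition at each of the $O(n)$ boundaries between batches, we get
$$O(n)\cdot O(n^{4/3})+O(n)=O(n^{7/3})$$
transitions, for $L_1$ and for $L_\infty$ alike. $\blacksquare$
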